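# Counting the realizations of a minimally 2-rigid graph: the bound $2^{n-3}$

## 1. Two circles meet in two points: the guess $2^{n-3}$

Draw a triangle with prescribed side lengths. Up to congruence there is one way to do it. Attach a new vertex by two bars of prescribed lengths to two vertices already placed: it lies on two circles, two circles meet in two points, so there are two positions. Attach another vertex in the same way, and the number doubles again. If a planar bar framework on $n$ vertices has just enough bars to be rigid, the first guess for the number of its realizations with the same bar lengths, counted over the complex numbers and up to congruence, is therefore $2^{n-3}$.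

We make this precise, then test the guess.

Let $G=(V,E)$ be a finite graph with $|V|=n\ge 3$. A **realization** of $G$ in $\mathbb F^2$, with $\mathbb F\in\{\mathbb R,\mathbb C\}$, is a map $p:V\to\mathbb F^2$, and $(G,p)$ is a **framework**. It is **generic** if the $2n$ coordinates of the points $p(v)$ are algebraically independent over $\mathbb Q$. The framework is **rigid** if every continuous motion of the points that preserves all edge lengths is induced by isometries of the plane. The graph $G$ is **2-rigid** if some generic framework $(G,p)$ in the plane is rigid, and **minimally 2-rigid** if moreover $G-e$ is not 2-rigid for every $e\in E$.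

Write $|w|^2=w^Tw=w_1^2+w_2^2$ for $w\in\mathbb C^2$. Over $\mathbb C$ this can vanish for $w\neq0$, for instance for $w=(1,\sqrt{-1})$. The **rigidity map** is
$$f_{G,2}:\mathbb C^{2n}\to\mathbb C^E,\qquad p\mapsto\big(|p_i-p_j|^2\big)_{ij\in E}.$$
Two realizations $p,q:V\to\mathbb C^2$ are **congruent** if $q(v)=Ap(v)+b$ for all $v$, with some $A\in O(2,\mathbb C)$ (that is, $A^TA=I$) and $b\in\mathbb C^2$.

For $G$ minimally 2-rigid and $p$ generic, $c_2(G)$ denotes the number of congruence classes of realizations $q:V\to\mathbb C^2$ with $f_{G,2}(q)=f_{G,2}(p)$. This number is finite and does not depend on the generic $p$; we take this as part of the definition.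

**Test: $n=3$.** For $K_3$ on $a,b,c$, let $V_p$ be the $2\times2$ matrix with columns $p_b-p_a$ and $p_c-p_a$. It is invertible for generic $p$. The three squared lengths determine $V_p^TV_p$, because $v^Tw=\frac12(|v|^2+|w|^2-|v-w|^2)$. If $q$ has the same squared lengths, then $V_q^TV_q=V_p^TV_p$, so $A=V_qV_p^{-1}$ satisfies $A^TA=I$, and $q$ is congruent to $p$. Hence $c_2(K_3)=1=2^0$.

**Test: $n=4$.** Take a triangle $abc$ and a vertex $d$ joined to $b$ and $c$. Let $q$ have the squared lengths of a generic $p$. After a congruence, $q=p$ on $a,b,c$, and this congruence is unique because $p_a,p_b,p_c$ affinely span $\mathbb C^2$. Put $w=p_c-p_b$, $w'=(-w_2,w_1)$ and $\omega=|w|^2=|w'|^2\ne0$, and write $q_d=p_b+xw+yw'$. The two conditions are $\omega(x^2+y^2)=\mu_1$ and $\omega((x-1)^2+y^2)=\mu_2$. Their difference fixes $x$, and then $y^2$ is fixed. The value of $y$ that belongs to $p$ itself is nonzero, so there are exactly two solutions $\pm y$. They are not congruent, since a congruence fixing $a,b,c$ is the identity. Hence $c_2=2=2^1$.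

**Test: $n=5$.** We use the combinatorial description of minimally 2-rigid graphs. The following are standard facts (Pollaczek-Geiringer; Laman; Henneberg; Tay–Whiteley). By convention $K_2$ counts as minimally 2-rigid.

* **(F1)** A graph with $m\ge2$ vertices is minimally 2-rigid if and only if $|E|=2m-3$ and every subgraph on $m'\ge2$ vertices has at most $2m'-3$ edges.
* **(F2)** Every minimally 2-rigid graph on at least $3$ vertices arises from a minimally 2-rigid graph with one vertex less either by a *0-extension* (add $v$ joined to two distinct vertices $x,y$) or by a *1-extension* (delete an edge $xy$, add $v$ joined to $x$, $y$ and a third vertex $z$). Conversely, by (F1), a 0-extension of a minimally 2-rigid graph is minimally 2-rigid: two edges and one vertex are added, and a subgraph containing $v$ has at most two edges at $v$.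
* **(F3)** If $G$ is minimally 2-rigid with $m\ge3$ vertices and $xy\in E$, then $G-xy$, hence also $G$, is connected.

To see (F3), suppose that $G-xy$ is disconnected. Then $V$ splits into nonempty parts of sizes $m_1+m_2=m$ with at most the edge $xy$ between them, so $|E|\le1+g(m_1)+g(m_2)$, where $g(1)=0$ and $g(i)=2i-3$ for $i\ge2$. If both parts have at least two vertices, the bound is $2m-5$. If one is a single vertex, the other has $m-1\ge2$ vertices and the bound is $1+2(m-1)-3=2m-4$. Both contradict $|E|=2m-3$.

A minimally 2-rigid graph with $n\ge3$ vertices has no vertex of degree at most $1$: deleting it would leave at least $2n-4>2(n-1)-3$ edges on $n-1\ge2$ vertices. The degrees sum to $4n-6$, which is less than $3n$ for $n\le5$. So for $3\le n\le5$ there is a vertex of degree exactly $2$, and deleting it leaves a minimally 2-rigid graph by (F1). Every minimally 2-rigid graph with at most five vertices is thus built from $K_3$ by 0-extensions. Section 8 proves that a 0-extension exactly doubles $c_2$. So the guess $c_2(G)=2^{n-3}$ is right for $n\le5$.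

At $n=6$ the argument stops, since all degrees can be $3$. As an equality the guess is false there: the triangular prism has $c_2=12$, while $2^{6-3}=8$ (Section 9). What can survive is the inequality. It is the following conjecture (Jackson, Owen '19), as posed in the slides "A tropical approach to counting realisations of frameworks": every minimally 2-rigid graph $G$ with $n$ vertices has $c_2(G)\ge2^{n-3}$. The conjecture is true. We shall prove two statements.

**Theorem 1.** Every minimally 2-rigid graph $G$ with $n\ge3$ vertices satisfies $c_2(G)\ge2^{n-3}$.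

**Theorem 2.** Let $H\subseteq G$ be minimally 2-rigid graphs on $h\ge3$ and $n$ vertices. Then $c_2(G)=d\cdot c_2(H)$ for an integer $d\ge2^{n-h}$. For every $H$ and every $n\ge h$ there is a $G$ with $c_2(G)=2^{n-h}c_2(H)$. In particular (with $H=K_3$), the bound in Theorem 1 is attained for every $n\ge3$.

Theorem 2 with $H=K_3$ does not give Theorem 1, since $G$ need not contain a triangle. An example is $K_{3,3}$: it has $9=2\cdot6-3$ edges, and a subgraph with $a$ and $b$ vertices on the two sides has at most $ab$ edges. For $a,b\le 3$ and $a+b\ge2$ one has $ab\le2(a+b)-3$, because $2(a+b)-3-ab=1-(a-2)(b-2)$ and $(a-2)(b-2)\le1$ unless $a=b=0$, or $\{a,b\}=\{0,1\}$, where it is $4$ or $2$. So $K_{3,3}$ is minimally 2-rigid by (F1).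

## 2. Where induction along 1-extensions and a direct Bézout count stop

The sensible first approach is induction along (F2): show that each extension at least doubles $c_2$. For 0-extensions this is the two-circles argument. Now let $G'$ arise from $G$ by deleting $xy$ and joining $v$ to $x,y,z$, and let $p$ be a generic realization of $G'$. If $q$ has the same edge lengths as $p$ on $G'$, then $q|_{V(G)}$ has the right lengths on $G-xy$, but nothing forces $|q_x-q_y|^2=|p_x-p_y|^2$. So $q|_{V(G)}$ need not be one of the realizations that $c_2(G)$ counts. Conversely, if a realization of $G$ has the lengths of $p|_{V(G)}$, a position for $v$ has to satisfy three equations in two unknowns, and nothing makes them compatible. There is no map between the two solution sets, and the induction hypothesis says nothing.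

The second approach is to count equations. Pin the ends of one edge $ab$ at $p_a,p_b$. There remain $2n-4$ quadratic equations in $2n-4$ unknowns. Bézout's theorem gives the product of the degrees as the number of solutions, provided that the top-degree parts of the equations have no common zero except $0$. Here the top-degree parts are $|p_i-p_j|^2$ with $p_a=p_b=0$. Put $p_i=x_i\,(1,\sqrt{-1})$ with $x_a=x_b=0$ and the other $x_i$ arbitrary: all these forms vanish. So there is an $(n-2)$-dimensional linear space of zeros at infinity, and Bézout's theorem in this form does not apply.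

Induction, as we shall see, can still prove a statement that an extension does not disturb. And the failure at infinity comes from giving the two coordinates equal weight. We shall weight them differently.

## 3. Squeezing the plane onto a line

Choose numbers $t_i$, $i\in V$, algebraically independent over $\mathbb Q$; from now on "independent" means algebraically independent over $\mathbb Q$. Place the vertices on a line at $(t_i,0)$, and look at nearby realizations of the special shape
$$p_i=(t_i+\varepsilon^2\xi_i,\ \varepsilon\eta_i).$$
For $e=ij$ write $t_e=t_i-t_j$, and similarly $\xi_e,\eta_e$. Expressions such as $t_e\xi_e$ and $\eta_e^2$ do not depend on the orientation of $e$. Then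
$$|p_i-p_j|^2=(t_e+\varepsilon^2\xi_e)^2+\varepsilon^2\eta_e^2=t_e^2+\varepsilon^2\big(2t_e\xi_e+\eta_e^2+\varepsilon^2\xi_e^2\big).\tag{1}$$
So prescribing the squared lengths $t_e^2+\varepsilon^2s_e$ means solving $2t_e\xi_e+\eta_e^2+\varepsilon^2\xi_e^2=s_e$. At $\varepsilon=0$ this becomes
$$2t_e\xi_e+\eta_e^2=s_e,\tag{2}$$
which is *linear* in the $\xi_i$. If two vertices are pinned, there are $n-2$ unknowns $\xi_i$, $n-2$ unknowns $\eta_i$ and $2n-4$ equations. Eliminating the $\xi_i$ should leave $n-2$ quadratic equations in the $n-2$ unknowns $\eta_i$, and Bézout's number for those is $2^{n-2}$: exactly twice the bound in Theorem 1, as it should be if solutions come in mirror pairs $\pm\eta$.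

**Example.** Let $G=K_3$ on $a,b,v$ with $a,b$ pinned, so $\xi=\eta=0$ there. The system (2) reads $2(t_v-t_a)\xi_v+\eta_v^2=s_1$, $2(t_v-t_b)\xi_v+\eta_v^2=s_2$. The difference determines $\xi_v$, and there remains one equation $\eta_v^2=\text{const}$ with two solutions for a nonzero constant.

For Bézout's theorem we need that the system (2) with $s=0$ has only the zero solution. This is where the rigidity of $G$ enters. Replacing $-2\xi$ by $\xi$, we study, for a graph $\Gamma$ and $t\in\mathbb C^{V(\Gamma)}$, pairs $\eta,\xi\in\mathbb C^{V(\Gamma)}$ with
$$\eta_e^2=t_e\,\xi_e\qquad\text{for all }e\in E(\Gamma).\tag{3}$$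
Let $\mathbf 1$ be the all-ones vector. If $(\eta,\xi)$ solves (3), then so do
$$(\eta+st+c\mathbf 1,\ \ \xi+2s\eta+s^2t+c'\mathbf 1)\qquad\text{and}\qquad(\gamma\eta,\gamma^2\xi)\tag{4}$$
for all $s,c,c',\gamma\in\mathbb C$. The second is clear, and the first follows from
$$(\eta_e+st_e)^2=\eta_e^2+2st_e\eta_e+s^2t_e^2=t_e\big(\xi_e+2s\eta_e+s^2t_e\big).$$
A solution is called **trivial** if $\eta=st+c\mathbf 1$ for some $s,c\in\mathbb C$. The moves (4) with $\gamma\neq0$ preserve triviality and nontriviality.

**Example.** For $\Gamma=K_3$ on $1,2,3$ with distinct $t_i$, use (4) to get $\eta_1=\eta_2=0$. The sum of $\xi_e=\eta_e^2/t_e$ around the triangle must be $0$: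
$$\eta_3^2\Big(\frac1{t_2-t_3}+\frac1{t_3-t_1}\Big)=\eta_3^2\,\frac{t_2-t_1}{(t_2-t_3)(t_3-t_1)}=0,$$
so $\eta_3=0$ and every solution is trivial. For the flexible 4-cycle on $1,2,3,4$, with $\eta_1=\eta_2=0$, the only condition is that one quadratic form in $\eta_3,\eta_4$ vanishes. It has a nonzero zero, and such a solution is nontrivial, since $st+c\mathbf 1$ vanishing at $1$ and $2$ is $0$.

**Lemma 3.** Let $G$ be minimally 2-rigid and let $t\in\mathbb C^{V(G)}$ have independent coordinates. Then every solution of (3) for $G$ is trivial.

## 4. Proof of Lemma 3 along Henneberg moves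

This is the statement that survives a 1-extension. We use induction on the number of vertices. For $K_2$ every $\eta$ has the form $st+c\mathbf 1$, because $t$ takes two distinct values. Now let $G'$ be obtained as in (F2) from a minimally 2-rigid $G$ by adding $v$. Let $(t,t_v)$ have independent coordinates and let $(\eta,\xi)$ solve (3) for $G'$.

**Step 1: the 0-extension.** The purpose is to settle the easy move; its last computation is used again below. The pair restricted to $V(G)$ solves (3) for $G$, so by induction it is trivial, and by (4) we may assume $\eta=0$ on $V(G)$. Then $t_e\xi_e=0$ and hence $\xi_e=0$ for $e\in E(G)$. Since $G$ is connected, $\xi$ is constant on $V(G)$, and by (4) we may assume that it is $0$ there. The edges $vx,vy$ give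
$$\eta_v^2=(t_v-t_x)\xi_v=(t_v-t_y)\xi_v.$$
As $t_x\neq t_y$, we get $\xi_v=0$, then $\eta_v=0$. So the solution is trivial.

For the 1-extension, let $H=G-xy$, so that $V(H)=V(G)$ has $m\ge3$ elements (it contains $x,y,z$) and $H$ is connected by (F3). Put $K=\mathbb Q(t_i:i\in V(H))$, and let $\overline K$ be its algebraic closure in $\mathbb C$. Then $t_v$ is transcendental over $\overline K$. As $t_x\ne t_y$, we can choose $s,c$ and then $c'$ in (4) so that
$$\eta_x=\eta_y=0,\qquad \xi_x=0.\tag{5}$$

**Step 2: finitely many directions on $H$.** Removing the edge $xy$ loses one equation, and we show that this allows only finitely many projective points. Let $X$ be the set of $\zeta\in\mathbb C^{V(H)}$ with $\zeta_x=\zeta_y=0$ for which some $\theta\in\mathbb C^{V(H)}$ satisfies $\zeta_e^2=t_e\theta_e$ for all $e\in E(H)$. Such a $\theta$ must have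
$$\theta_i-\theta_j=\frac{(\zeta_i-\zeta_j)^2}{t_i-t_j}\qquad(ij\in E(H)).$$
The right side changes sign with the orientation. As $H$ is connected, $\theta$ can be built by summing along paths from $x$, and this is consistent exactly when the sums along all oriented cycles of $H$ vanish. So $X$ is the common zero set in $\{\zeta_x=\zeta_y=0\}\cong\mathbb C^{m-2}$ of finitely many quadratic forms with coefficients in $K$. The function $\theta$ is unique up to an additive constant, and $\theta_x-\theta_y=\psi(\zeta)$, where $\psi$ is the quadratic form over $K$ given by the sum along a fixed path between $x$ and $y$ in $H$.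

Suppose $\zeta\in X$ and $\psi(\zeta)=0$. Then $\theta_x=\theta_y$ and $\zeta_x=\zeta_y$, so $(\zeta,\theta)$ satisfies (3) at the edge $xy$ as well, and it is a solution for $G=H+xy$. By induction $\zeta=st+c\mathbf 1$, and $\zeta_x=\zeta_y=0$ with $t_x\neq t_y$ gives $\zeta=0$. Thus
$$\zeta\in X\setminus\{0\}\ \Longrightarrow\ \psi(\zeta)\neq0.\tag{6}$$
So the projective set $Z=\mathbb P(X)\subset\mathbb P^{m-3}$ does not meet $\{\psi=0\}$. If $\psi\equiv0$, this says $Z=\emptyset$. Otherwise $\{\psi=0\}$ is a hypersurface, and every projective set of positive dimension meets every hypersurface. In all cases $Z$ is finite.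

**Step 3: these directions are algebraic over $K$.** The purpose is to separate them from $t_v$. Let $\zeta\in X$ with $\zeta_{i_0}=1$ for some $i_0$; we claim that all $\zeta_i$ lie in $\overline K$. The set $\{\zeta\in X:\zeta_{i_0}=1\}$ injects into $Z$, so it is finite. It is the zero set in $\mathbb C^{m-2}$ of an ideal $I$ of the polynomial ring $K[\zeta]$ in the $m-2$ variables. For each $i$, the product of the $\zeta_i-a$ over the finitely many values $a$ of the $i$-th coordinate vanishes on this set. By the Nullstellensatz a power of the product lies in $I\,\mathbb C[\zeta]$. So every variable satisfies a monic equation modulo $I\,\mathbb C[\zeta]$, and $\mathbb C[\zeta]/I\,\mathbb C[\zeta]=\mathbb C\otimes_K(K[\zeta]/I)$ is finite-dimensional over $\mathbb C$. Hence $K[\zeta]/I$ is finite-dimensional over $K$, the powers of $\zeta_i$ are linearly dependent in it, and some nonzero polynomial over $K$ in the single variable $\zeta_i$ lies in $I$. The $i$-th coordinate of every zero is a root of it.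

**Step 4: if $\eta$ vanishes on $V(H)$, the solution is trivial.** By (5), $\eta|_{V(H)}\in X$. Suppose that it is $0$. Then $\xi$ is constant on the connected graph $H$, equal to $\xi_x=0$. The edges $vx,vy$ give $\xi_v=\eta_v=0$ as in Step 1.

**Step 5: $\eta$ cannot be nonzero on $V(H)$.** Here the transcendental $t_v$ produces a contradiction. Suppose $\eta|_{V(H)}\ne0$. Scaling with $\gamma\ne0$ in (4), which preserves (5), we may assume $\eta_{i_0}=1$ for some $i_0\in V(H)$. By Step 3, $\eta_i\in\overline K$ for all $i\in V(H)$. Since $\xi_x=0$ and differences of $\xi$ are path sums, also $\xi_i\in\overline K$ for $i\in V(H)$. Put $\kappa=\xi_y=-(\xi_x-\xi_y)=-\psi(\eta)$. By (6), $\kappa\neq0$.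

The edges $vx$ and $vy$ give $\eta_v^2=(t_v-t_x)\xi_v=(t_v-t_y)(\xi_v-\kappa)$. Solving the second equality for $\xi_v$,
$$\xi_v=\kappa\,\frac{t_v-t_y}{t_x-t_y},\qquad \eta_v^2=\kappa\,\frac{(t_v-t_x)(t_v-t_y)}{t_x-t_y}.\tag{7}$$
The edge $vz$ gives $(\eta_v-\eta_z)^2=(t_v-t_z)(\xi_v-\xi_z)$, that is,
$$2\eta_z\eta_v=\eta_v^2-(t_v-t_z)\xi_v+\xi_z(t_v-t_z)+\eta_z^2.$$
Since $\eta_v^2-(t_v-t_z)\xi_v=\xi_v\big((t_v-t_x)-(t_v-t_z)\big)=\xi_v(t_z-t_x)$, this says $2\eta_z\eta_v=\ell(t_v)$ with
$$\ell(T)=\kappa\,\frac{(T-t_y)(t_z-t_x)}{t_x-t_y}+\xi_z(T-t_z)+\eta_z^2\ \in\overline K[T].$$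
Square and insert (7):
$$4\eta_z^2\,\kappa\,\frac{(T-t_x)(T-t_y)}{t_x-t_y}=\ell(T)^2\qquad\text{at }T=t_v.\tag{8}$$
Both sides are polynomials over $\overline K$, and $t_v$ is transcendental over $\overline K$, so (8) is an identity in $T$.

If $\eta_z\ne0$, the left side is nonzero and has a simple root at $t_x$, because $t_x\neq t_y$; but every root of a square has even multiplicity. This is a contradiction. If $\eta_z=0$, then $\ell\equiv0$. At $T=t_y$ we get $\xi_z(t_y-t_z)=0$, so $\xi_z=0$, and then $\ell\equiv0$ forces $\kappa(t_z-t_x)=0$, again a contradiction. This proves Lemma 3. $\square$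

## 5. Fibers of polynomial maps over independent points

The local count near a line will produce many solutions over *some* values. To carry the count to generic values we need that the size of a generic fiber is constant. For example, $x\mapsto x^2$ has exactly two preimages over every $y\ne0$, in particular over every transcendental $y$.

**Lemma 4.** Let $\Phi=(\Phi_1,\dots,\Phi_N):\mathbb C^N\to\mathbb C^N$ have components in $\mathbb Q[x_1,\dots,x_N]$ that are algebraically independent over $\mathbb Q$. Then there are $d\ge1$ and a nonzero $g\in\mathbb Q[y_1,\dots,y_N]$ such that $|\Phi^{-1}(y)|=d$ whenever $g(y)\neq0$. In particular this holds for every $y$ with independent coordinates.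

*Proof.* **Step 1: the degree $d$.** This step names the candidate. Let $M=\mathbb Q(x_1,\dots,x_N)\supseteq L=\mathbb Q(\Phi_1,\dots,\Phi_N)$. Both have transcendence degree $N$, so $M/L$ is algebraic. As $M$ is finitely generated, $d:=[M:L]$ is finite. By the primitive element theorem $M=L(\theta)$, and since $\mathbb Q$ is infinite we may take $\theta$ to be a $\mathbb Q$-linear combination of the $x_i$. Let $F\in L[T]$ be the monic minimal polynomial of $\theta$ over $L$. It has degree $d$ and, in characteristic $0$, nonzero discriminant. Write $x_i=X_i(\theta)$ with $X_i\in L[T]$.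

**Step 2: clearing denominators.** We want a ring over which all this makes sense at once. Identify $\mathbb Q[y]$ with $\mathbb Q[\Phi_1,\dots,\Phi_N]$. Let $g_0$ be a common denominator of all coefficients of $F$ and the $X_i$, and let $g$ be $g_0$ times the numerator of the discriminant of $F$. In $R=\mathbb Q[y]_g$ lie all these coefficients, and the discriminant of $F$ is a unit of $R$. The ring $R[\theta]$ contains $R$ and all $x_i=X_i(\theta)$, and $\theta\in\mathbb Q[x]$, so $R[\theta]=\mathbb Q[x]_{g(\Phi)}$. Moreover $R[\theta]\cong R[T]/(F)$: if $P\in R[T]$ and $P(\theta)=0$, division by the monic $F$ in $R[T]$ leaves a remainder of degree less than $d$ that vanishes at $\theta$, so the remainder is $0$.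

**Step 3: counting points.** We read off the fiber. Let $g(y)\ne0$. A point of $\Phi^{-1}(y)$ is a ring homomorphism $\mathbb Q[x]\to\mathbb C$ that sends $\Phi_i$ to $y_i$. It sends $g(\Phi)$ to $g(y)\neq0$, so it is the same as a homomorphism $\mathbb Q[x]_{g(\Phi)}\cong R[T]/(F)\to\mathbb C$ that extends evaluation $R\to\mathbb C$ at $y$. Such a homomorphism is given by the image of $T$, which may be any root of the specialized polynomial $F_y\in\mathbb C[T]$. This is monic of degree $d$ with nonzero discriminant, so there are exactly $d$. If $y$ has independent coordinates, then $g(y)\ne0$ since $g$ has rational coefficients. $\square$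

## 6. $2^k$ solutions near a collinear configuration

Let $H\subseteq G$ be minimally 2-rigid (here $H=K_2$ is allowed), $U=V(H)$, $h=|U|\ge2$, $n=|V(G)|$, $k=n-h\ge1$, $E'=E(G)\setminus E(H)$. Then $|E'|=(2n-3)-(2h-3)=2k$. By (F1), $G$ has at most $2h-3$ edges inside $U$, and $H$ uses them all, so every edge of $E'$ has an end outside $U$. Consider
$$\Phi:(\mathbb C^2)^V\to(\mathbb C^2)^U\times\mathbb C^{E'},\qquad p\mapsto\big(p|_U,\ (|p_i-p_j|^2)_{ij\in E'}\big),$$
a polynomial map $\mathbb C^{2n}\to\mathbb C^{2n}$ over $\mathbb Q$. A fiber of $\Phi$ collects all ways to place the $k$ vertices outside $U$ when those of $U$ are pinned.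

**Proposition 5.** The components of $\Phi$ are algebraically independent polynomials, and there is $d\ge2^k$ such that every fiber of $\Phi$ over a point with independent coordinates has exactly $d$ elements. If $p$ is generic, then $\Phi(p)$ has independent coordinates.

*Proof.* Fix $t\in\mathbb C^V$ with independent coordinates.

**Step 1: the system at $\varepsilon=0$ has no nontrivial zero.** This is the input that Bézout's theorem needs. Let
$$\Psi_0:\mathbb C^k\times\mathbb C^k\to\mathbb C^{E'},\qquad(\xi,\eta)\mapsto(2t_e\xi_e+\eta_e^2)_{e\in E'},$$
where $\xi,\eta\in\mathbb C^{V\setminus U}$ are extended by $0$ to $U$. We claim $\Psi_0^{-1}(0)=\{0\}$. If $\Psi_0(\xi,\eta)=0$, then $(\eta,-2\xi)$ satisfies (3) on $E'$, and on $E(H)$ both sides of (3) are $0$. So it is a solution for $G$. By Lemma 3, $\eta=st+c\mathbf 1$. It vanishes on $U$, which contains two vertices with distinct $t$-values, so $\eta=0$. Then $t_e\xi_e=0$ for all $e\in E(G)$, $G$ is connected and $\xi|_U=0$, so $\xi=0$.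

**Step 2: eliminate $\xi$.** We reduce to $k$ quadrics in $k$ variables. The linear map $\Lambda:\mathbb C^k\to\mathbb C^{E'}$, $\xi\mapsto(2t_e\xi_e)_e$, is injective, because $\Lambda\xi=\Psi_0(\xi,0)$. As $|E'|=2k$, there is a linear surjection $P:\mathbb C^{E'}\to\mathbb C^k$ with kernel $\operatorname{im}\Lambda$. Put
$$Q(\eta)=P\big((\eta_e^2)_{e\in E'}\big).$$
These are $k$ quadratic forms $Q_1,\dots,Q_k$ in $k$ variables. If $Q(\eta)=0$, then $(\eta_e^2)_e=-\Lambda\xi$ for some $\xi$, so $\Psi_0(\xi,\eta)=0$ and $\eta=0$. So $Q$ has only the zero $\eta=0$. In particular no $Q_j$ is identically zero, since $k-1$ forms in $k$ variables always have a nonzero common zero.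

**Step 3: Bézout.** We count solutions for a good right side. By Sard's theorem there is a regular value $\sigma\in\mathbb C^k$ of $Q:\mathbb C^k\to\mathbb C^k$. The $k$ quadrics $Q_j(\eta)=\sigma_j\eta_0^2$ in $\mathbb P^k$ have no common zero on the hyperplane $\eta_0=0$, by Step 2. A projective set of positive dimension would meet this hyperplane, so their common zero set is finite, and by Bézout's theorem the intersection multiplicities sum to $2^k$. In the chart $\eta_0=1$ the Jacobian matrix of the system is $DQ(\eta)$. It is invertible at every solution because $\sigma$ is a regular value, so every multiplicity is $1$. Thus $Q(\eta)=\sigma$ has exactly $2^k$ solutions.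

**Step 4: back to $\Psi_0$, with invertible derivative.** This prepares the implicit function theorem. Choose $s^0\in\mathbb C^{E'}$ with $Ps^0=\sigma$. If $\Psi_0(\xi,\eta)=s^0$, applying $P$ gives $Q(\eta)=\sigma$. Conversely, if $Q(\eta)=\sigma$, then $s^0-(\eta_e^2)_e\in\ker P=\operatorname{im}\Lambda$, and $\xi=\Lambda^{-1}\big(s^0-(\eta_e^2)_e\big)$ is the unique $\xi$ with $\Psi_0(\xi,\eta)=s^0$. So $\Psi_0=s^0$ has exactly $2^k$ solutions. At each of them $D\Psi_0$ is invertible: suppose
$$2t_e\,\delta\xi_e+2\eta_e\,\delta\eta_e=0\qquad\text{for all }e\in E'.$$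
Applying $P$ kills $\Lambda\delta\xi$ and leaves $DQ(\eta)\,\delta\eta=0$, so $\delta\eta=0$. Then $\Lambda\delta\xi=0$, so $\delta\xi=0$.

**Step 5: deform to $\varepsilon\ne0$.** We pass from the degenerate system to actual realizations. For $\varepsilon\in\mathbb C$ and $\alpha,\beta\in\mathbb C^U$ put $p_i=(t_i+\varepsilon^2\xi_i,\varepsilon\eta_i)$, $i\in V$, with $\xi|_U=\alpha$, $\eta|_U=\beta$. Consider
$$2t_e\xi_e+\eta_e^2+\varepsilon^2\xi_e^2=s_e\qquad(e\in E')$$
with the $2k$ unknowns $\xi_i,\eta_i$ ($i\notin U$) and the parameters $(\varepsilon,\alpha,\beta,s)$. At the parameters $(0,0,0,s^0)$ this is $\Psi_0=s^0$, with $2^k$ solutions at which the derivative in the unknowns is invertible. By the implicit function theorem, applied at each of them in disjoint neighborhoods, the system has at least $2^k$ distinct solutions for all parameters near $(0,0,0,s^0)$. Fix such an $\varepsilon\neq0$. Distinct solutions give distinct $p$, and by (1)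
$$\Phi(p)=\big((t_i+\varepsilon^2\alpha_i,\ \varepsilon\beta_i)_{i\in U},\ (t_e^2+\varepsilon^2s_e)_{e\in E'}\big).$$
For fixed $\varepsilon\ne0$ the right side is an invertible affine function of $(\alpha,\beta,s)\in\mathbb C^{2h+2k}=\mathbb C^{2n}$. As $(\alpha,\beta,s)$ ranges over a neighborhood of $(0,0,s^0)$, it ranges over a nonempty Euclidean open set $W\subset\mathbb C^{2n}$. Over each point of $W$, $\Phi$ has at least $2^k$ preimages.

**Step 6: from $W$ to all independent points.** We transfer the count. The image of $\Phi$ contains $W$, so no nonzero polynomial vanishes on the image; that is, the components of $\Phi$ are algebraically independent. Let $d,g$ be as in Lemma 4. The set $\{g\ne0\}$ is Euclidean dense, so it meets $W$, and $d\ge2^k$. By Lemma 4 every fiber over a point with independent coordinates has exactly $d$ elements. Finally, let $p$ be generic and $0\ne r\in\mathbb Q[y]$. Then $r\circ\Phi$ is a nonzero polynomial over $\mathbb Q$, so $r(\Phi(p))\neq0$. Hence $\Phi(p)$ has independent coordinates. $\square$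

## 7. Pinning one edge: proof of Theorem 1

Let $p$ be a generic realization of $G$ and $ab\in E$.

**Step 1: many realizations.** We apply Proposition 5 to the smallest subgraph, $H=K_2$ on $U=\{a,b\}$, with $k=n-2\ge1$. The fiber $\Phi^{-1}(\Phi(p))$ consists of at least $2^{n-2}$ realizations $p'$ with $p'(a)=p(a)$, $p'(b)=p(b)$ and the squared lengths of $p$ on all other edges. So $f_{G,2}(p')=f_{G,2}(p)$.

**Step 2: at most two per congruence class.** We bound the overcount. Suppose two of them are congruent via $(A,b_0)$. The congruence fixes $p(a)$ and $p(b)$, so $Aw=w$ with $w=p(a)-p(b)$, and $w^Tw\neq0$ by genericity. Hence $A$ preserves $w^\perp=\mathbb Cw'$, and $w'^Tw'\ne0$ since the form is nondegenerate and $\mathbb C^2=\mathbb Cw\oplus\mathbb Cw'$. So $Aw'=\pm w'$. There are at most two choices for $A$, and $b_0=p(a)-Ap(a)$ is then determined. So each congruence class contains at most $2$ of these realizations, and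
$$c_2(G)\ \ge\ 2^{n-2}/2=2^{n-3}.\qquad\blacksquare$$

## 8. Multiplicativity over a subgraph: proof of Theorem 2

If $n=h$, then $G=H$, since both have $2n-3$ edges, and $d=1$. Let $k=n-h\ge1$, let $p$ be a generic realization of $G$, and use $U$, $E'$, $\Phi$, $d$ from Section 6. Put $\lambda=f_{H,2}(p|_U)$ and $\mu=(|p_i-p_j|^2)_{ij\in E'}$, so $f_{G,2}(p)=(\lambda,\mu)$. The plan is to count the realizations of $G$ over each realization of $H$. The difficulty is that Proposition 5 needs a base point $(q,\mu)$ with independent coordinates, while $q$ is only some realization with the squared lengths $\lambda$. We repair this by moving $q$ inside its congruence class.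

**Step 1: the $2n-3$ numbers $(\lambda,\mu)$ are independent.** This supplies most of the transcendence degree. Apply Proposition 5 to $G$ with one edge $ab$ in the role of $H$: the numbers $p(a),p(b)$ together with the squared lengths of the other $2n-4$ edges are independent. So those squared lengths are algebraically independent over $\mathbb Q(p(a),p(b))$, and $|p(a)-p(b)|^2$, which lies in this field, is transcendental over $\mathbb Q$.

**Step 2: good representatives.** We show that each $q:U\to\mathbb C^2$ with $f_{H,2}(q)=\lambda$ is congruent to some $q^*$ such that $(q^*,\mu)$ has independent coordinates. Let $k_0$ be the field generated over $\mathbb Q$ by $\lambda$, $\mu$, the coordinates of $q$, and $\sqrt{-1}$. It is countable, so we can choose $(\tau,b_1,b_2)$ algebraically independent over $k_0$. In the coordinates $x+\sqrt{-1}\,y$, $x-\sqrt{-1}\,y$ the product of the two coordinates of a vector is its squared length $x^2+y^2$, so the linear map $A$ that acts there as $\mathrm{diag}(\tau,\tau^{-1})$ lies in $O(2,\mathbb C)$. Put $q^*=Aq+b$ with $b=(b_1,b_2)$.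

For an edge $ij$ of $H$ the product of the two such coordinates of $q_i-q_j$ is $\lambda_{ij}\neq0$. So $\tau$, which is the ratio of the first coordinates of $q_i^*-q_j^*$ and $q_i-q_j$, lies in $k_0(q^*)$. Then so do the entries of $A$, and $b=q_i^*-Aq_i$. Since also $q^*$ has coordinates in $k_0(\tau,b_1,b_2)$, we get $\operatorname{trdeg}_{k_0}k_0(q^*)=3$. Over the smaller field $\mathbb Q(\lambda,\mu)$ the transcendence degree of $q^*$ is at least $3$. As $\lambda=f_{H,2}(q^*)$ has entries in $\mathbb Q(q^*)$,
$$\operatorname{trdeg}_{\mathbb Q}\mathbb Q(q^*,\mu)=\operatorname{trdeg}_{\mathbb Q}\mathbb Q(q^*,\lambda,\mu)\ge(2n-3)+3=2n.$$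
There are $2h+2k=2n$ coordinates in $(q^*,\mu)$, so they are independent.

**Step 3: counting.** Now we assemble the fibers. By Step 2 choose representatives $q^1,\dots,q^c$, $c=c_2(H)$, of the congruence classes of realizations of $H$ with squared lengths $\lambda$, such that each $(q^j,\mu)$ has independent coordinates. By Proposition 5, $|\Phi^{-1}(q^j,\mu)|=d\ge2^k$ for every $j$. All elements $p'$ of these fibers satisfy $f_{G,2}(p')=(\lambda,\mu)=f_{G,2}(p)$.

Conversely, let $f_{G,2}(p')=f_{G,2}(p)$. Then $p'|_U$ is congruent to exactly one $q^j$. Applying that congruence to all of $p'$ shows that $p'$ is congruent to an element of $\Phi^{-1}(q^j,\mu)$. It is congruent to no element of another fiber, since restricting to $U$ would make $p'|_U$ congruent to a second representative. Two distinct elements of the same fiber are not congruent: a congruence between them fixes $q^j$ pointwise, and $q^j$ affinely spans $\mathbb C^2$ because $h\ge3$ and its coordinates are independent, so the congruence is the identity. Hence $c_2(G)=d\,c_2(H)$.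

**Step 4: sharpness.** We show that a 0-extension exactly doubles. Let $G$ be a 0-extension of $H$ by $v$ joined to $x,y$. It is minimally 2-rigid, and $k=1$, so $d\ge2$. Consider the fiber over $(q^j,\mu)$, $q=q^j$. The position $r$ of $v$ satisfies $|r-q_x|^2=\mu_1$ and $|r-q_y|^2=\mu_2$. The difference is
$$2(q_y-q_x)^Tr+|q_x|^2-|q_y|^2=\mu_1-\mu_2,$$
a nonconstant affine equation since $q_x\neq q_y$. So $r$ lies on a line. On that line the first equation becomes a polynomial equation of degree at most $2$ in one variable, and it has finitely many solutions because the fiber has $d$ elements. So it has at most two, $d\le2$, hence $d=2$ and $c_2(G)=2c_2(H)$. Iterating 0-extensions gives, for every $n\ge h$, a $G\supseteq H$ with $c_2(G)=2^{n-h}c_2(H)$. Starting from $c_2(K_3)=1$ we obtain for every $n\ge3$ a minimally 2-rigid graph with $c_2(G)=2^{n-3}$. $\blacksquare$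

## 9. The triangular prism: $12$ instead of $8$

It remains to check the claim of Section 1 that equality fails at $n=6$. Let $G$ be the prism: triangles $abc$ and $a'b'c'$, and edges $aa',bb',cc'$. It has $9=2\cdot6-3$ edges. A subgraph on $2,3,4,5$ vertices has at most $1,3,4,6$ edges (on four vertices: a triangle and one leg, or two vertices from each triangle; on five vertices: one vertex of degree $3$ is missing). These are at most $1,3,5,7$, so $G$ is minimally 2-rigid by (F1). With $H$ the triangle $abc$, Theorem 2 and $c_2(K_3)=1$ give $c_2(G)=d$, where $d$ is the size of any fiber of $\Phi$ over a point with independent coordinates. We choose a convenient such point.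

**Step 1: a base point.** We set up equations with independent coefficients. Use the coordinates $x\pm\sqrt{-1}\,y$, in which the squared length is the product of the two coordinates. Take independent numbers $a_1,a_2$, $b_1,b_2$, $c_1,c_2$, $\beta_1,\beta_2,\gamma_1,\gamma_2$, $\rho_1,\rho_2,\rho_3$. Pin $a$ at $(a_1,a_2)$, $b$ at $(a_1+b_1,a_2+b_2)$, $c$ at $(a_1+c_1,a_2+c_2)$. Prescribe for $aa',bb',cc'$ the squared lengths $\rho_1,\rho_2,\rho_3$, and for $a'b'c'$ those of the triangle $0,(\beta_1,\beta_2),(\gamma_1,\gamma_2)$:
$$m_1=\beta_1\beta_2,\qquad m_2=\gamma_1\gamma_2,\qquad m_3=(\beta_1-\gamma_1)(\beta_2-\gamma_2).$$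
With $s=\gamma_1/\beta_1$ we have $\mathbb Q(\beta_1,\beta_2,\gamma_1,\gamma_2)=\mathbb Q(\beta_1,s,m_1,m_2)$, so $s,m_1,m_2$ are independent. As $m_3=m_1+m_2-m_1s-m_2/s$, the number $s$ is algebraic over $\mathbb Q(m_1,m_2,m_3)$, so $m_1,m_2,m_3$ are independent. They remain so over the field generated by the $a_i,b_i,c_i,\rho_i$. So the base point has independent coordinates; passing back to the coordinates $x,y$ is an invertible linear change over $\mathbb Q(\sqrt{-1})$ and does not affect this.

By the computation for $K_3$ in Section 1, the triangle $a'b'c'$ is congruent to $0,(\beta_1,\beta_2),(\gamma_1,\gamma_2)$. An element of $O(2,\mathbb C)$ acts in our coordinates as $(z_1,z_2)\mapsto(\tau z_1,\tau^{-1}z_2)$ or $(z_1,z_2)\mapsto(\tau z_2,\tau^{-1}z_1)$ with $\tau\ne0$. Consider the first kind. Let $a'$ be at $(a_1+u,a_2+w)$, and put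
$$f_1=\tau\beta_1-b_1,\quad f_2=\tau^{-1}\beta_2-b_2,\quad g_1=\tau\gamma_1-c_1,\quad g_2=\tau^{-1}\gamma_2-c_2.$$
The conditions on the three legs are
$$uw=\rho_1,\qquad(u+f_1)(w+f_2)=\rho_2,\qquad(u+g_1)(w+g_2)=\rho_3.\tag{9}$$

**Step 2: elimination.** We reduce (9) to one equation for $\tau$. Put $\sigma_2=\rho_2-\rho_1$, $\sigma_3=\rho_3-\rho_1$. Subtracting the first equation from the others leaves the linear system $f_2u+f_1w=\sigma_2-f_1f_2$, $g_2u+g_1w=\sigma_3-g_1g_2$. With
$$D=f_2g_1-f_1g_2,\quad S=(\sigma_2-f_1f_2)g_1-(\sigma_3-g_1g_2)f_1,\quad T=f_2(\sigma_3-g_1g_2)-g_2(\sigma_2-f_1f_2)$$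
it implies $Du=S$, $Dw=T$, so every solution of (9) satisfies $ST=\rho_1D^2$. Expanding in powers of $\tau$: $D$ has exponents from $-1$ to $1$, with $\tau^{-1}$-coefficient $b_1\gamma_2-c_1\beta_2\neq0$; $S$ has exponents from $-1$ to $2$, with extreme coefficients $b_1c_1(\gamma_2-\beta_2)$ and $\beta_1\gamma_1(b_2-c_2)$; $T$ has exponents from $-2$ to $1$, with extreme coefficients $\beta_2\gamma_2(c_1-b_1)$ and $b_2c_2(\beta_1-\gamma_1)$. So $\mathcal A=\tau^3ST$ is a polynomial in $\tau$ of degree $6$ with $\mathcal A(0)\ne0$, and $\mathcal B=\tau^3D^2$ is a polynomial of degree at most $5$ with a simple zero at $0$. Hence $\mathcal A-\rho_1\mathcal B$ has degree $6$ and nonzero constant term.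

**Step 3: six distinct roots.** We exclude coincidences. Let $k_1$ be the field generated over $\mathbb Q$ by the $b_i,c_i,\beta_i,\gamma_i$. Over it, $\rho_1,\sigma_2,\sigma_3$ are algebraically independent.

First, $\mathcal A$ and $\mathcal B$ have no common root. Such a root $\tau_1$ is nonzero and has $D(\tau_1)=0$, so it is algebraic over $k_1$. At $\tau_1$ we have $S=\sigma_2g_1-\sigma_3f_1+(\text{an element of }\overline{k_1})$, which vanishes only if $f_1=g_1=0$, i.e. $b_1/\beta_1=c_1/\gamma_1$, which is false. Similarly $T=\sigma_3f_2-\sigma_2g_2+(\text{an element of }\overline{k_1})$ vanishes only if $f_2=g_2=0$, i.e. $\beta_2/b_2=\gamma_2/c_2$, which is false.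

Second, all roots are simple. At a multiple root $\tau_1$ we have $\mathcal A=\rho_1\mathcal B$ and $\mathcal A'=\rho_1\mathcal B'$, so $\mathcal A'\mathcal B-\mathcal A\mathcal B'=0$. This polynomial has coefficients in $k_2=k_1(\sigma_2,\sigma_3)$, and it is not zero, because its value at $\tau=0$ is $-\mathcal A(0)\mathcal B'(0)\neq0$. So $\tau_1\in\overline{k_2}$. Moreover $\mathcal B(\tau_1)\ne0$, since otherwise $\mathcal A(\tau_1)=0$ too. Hence $\rho_1=\mathcal A(\tau_1)/\mathcal B(\tau_1)\in\overline{k_2}$, a contradiction.

So there are exactly six values of $\tau$, all nonzero. At each, $D\neq0$, since otherwise $\mathcal A$ and $\mathcal B$ would both vanish. Then $u=S/D$, $w=T/D$ is the only solution of the linear system, and $uw=ST/D^2=\rho_1$. So (9) has exactly six solutions $(u,w,\tau)$.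

**Step 4: the total.** We add the second kind of congruence. It leads to the same system with $\beta_1,\beta_2$ interchanged and $\gamma_1,\gamma_2$ interchanged. The coefficients are still independent, so there are six more solutions. Within one kind, distinct solutions give distinct realizations, since $\tau$ can be read off from the first coordinate of $p'_{b'}-p'_{a'}$. Realizations of different kinds differ, because a congruence is determined by its effect on three points that affinely span $\mathbb C^2$. So $d=12$, and $c_2(G)=12>8=2^{6-3}$.
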